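\title{Degrees forced into every spectrum that contains two incomparable arithmetical degrees}

\begin{abstract}
The degree spectrum of a countable structure is the set of Turing degrees of its isomorphic copies with universe $\omega$. We show that for any two incomparable degrees $\mathbf a_0,\mathbf a_1$ there is a degree $\mathbf b\le(\mathbf a_0\vee\mathbf a_1)'''$ that lies above neither of them and belongs to every spectrum containing both. In particular, $\mathbf b$ is arithmetical when $\mathbf a_0$ and $\mathbf a_1$ are. The degree $\mathbf b$ is that of a set whose columns are generic copies of the structures involved. Each finite part of such a set reveals only existential information about the structures, and this information is computably enumerable in both $\mathbf a_0$ and $\mathbf a_1$. The construction tests only this enumerability, which is an arithmetical condition, and never asks whether two structures are isomorphic. We also determine exactly which countable collections of sets and of degrees can be avoided in this way, and we find infinitely many pairwise incomparable arithmetical degrees $\mathbf b$ as above.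
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{structure} is a countably infinite structure in a computable language: the symbols are coded by distinct natural numbers, the set of codes is computable, and the kind (relation, function, constant) and the arity of a symbol are computable from its code. A \emph{copy} of $\mathcal A$ is a structure $\mathcal B\cong\mathcal A$ with universe exactly $\omega$. The atomic diagram of $\mathcal B$ is the set of atomic and negated atomic sentences, with names for the natural numbers, that hold in $\mathcal B$, and $\deg_T(\mathcal B)$ is its Turing degree. The \emph{degree spectrum} of $\mathcal A$ is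
\[
\mathbf{Sp}(\mathcal A)=\{\deg_T(\mathcal B):\mathcal B\text{ is a copy of }\mathcal A\}.
\]
It depends only on the isomorphism type of $\mathcal A$ and records which oracles suffice to lay $\mathcal A$ out on $\omega$. A degree is \emph{arithmetical} if it contains an arithmetical set, equivalently if it is $\le\mathbf 0^{(n)}$ for some $n$.

Three facts give a first picture of spectra. Call $\mathcal A$ \emph{trivial} if there is a finite set $F$ of elements such that every permutation of the universe fixing $F$ pointwise is an automorphism.
\begin{itemize}
\item By a theorem of Knight \cite{Knight}, the spectrum of a trivial structure is a single degree, and the spectrum of a nontrivial structure is closed upward (Theorem~\ref{thm:knight}).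
\item Every single degree is a spectrum. Given $A\subseteq\omega$, interpret the unary symbol $P_j$ as $\omega$ if $j\in A$ and as $\emptyset$ otherwise. This structure has only one copy, and its degree is $\deg_T(A)$.
\item For every $Z\subseteq\omega$ there is a structure $\mathcal U_Z$ whose spectrum is the set of degrees in which $Z$ is computably enumerable (c.e.); see Lemma~\ref{lem:UZ}. A set $D$ computes $C$ if and only if $C\oplus\overline C$ is c.e.\ in $D$, so the spectrum of $\mathcal U_{C\oplus\overline C}$ is the cone of all degrees above $\deg_T(C)$.
\end{itemize}

Suppose we know of a structure only that certain degrees lie in its spectrum. Which other degrees must lie there? For a family $(\mathbf a_n)_{n\in I}$ of degrees let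
\[
\mathbf D=\bigcap\{\mathbf{Sp}(\mathcal A):\ \mathbf a_n\in\mathbf{Sp}(\mathcal A)\text{ for all }n\in I\}
\]
be the set of degrees \emph{forced} by the family. (The spectrum of $\mathcal U_\emptyset$ contains every degree, so the intersection is over a nonempty class.) For two degrees the three facts settle the comparable cases. If $\mathbf a_0=\mathbf a_1$, then $\mathbf D=\{\mathbf a_0\}$ by the second fact. If $\mathbf a_0\ne\mathbf a_1$, every structure with both degrees in its spectrum is nontrivial, so $\mathbf D$ contains the cones above $\mathbf a_0$ and above $\mathbf a_1$. If $\mathbf a_0<\mathbf a_1$, the cone above $\mathbf a_0$ is itself a spectrum containing both degrees, so $\mathbf D$ is that cone. What remains is the incomparable case: is anything forced beyond the two cones? The following question is posed in the volume \cite{CLS}.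

\begin{quote}
\textbf{Question.} Let $\mathbf a_0$ and $\mathbf a_1$ be incomparable arithmetical degrees. Is there an arithmetical degree $\mathbf b$, depending only on $\mathbf a_0$ and $\mathbf a_1$, such that $\mathbf a_0\not\le\mathbf b$, $\mathbf a_1\not\le\mathbf b$, and $\mathbf b\in\mathbf{Sp}(\mathcal A)$ for every structure $\mathcal A$ with $\mathbf a_0,\mathbf a_1\in\mathbf{Sp}(\mathcal A)$?
\end{quote}

For one structure $\mathcal A$ at a time, a degree outside both cones is easy to find: a sufficiently generic copy of $\mathcal A$ computes neither $\mathbf a_0$ nor $\mathbf a_1$ (Proposition~\ref{prop:one}). Only countably many isomorphism types matter, because each of them has a copy computable in $\mathbf a_0$, and by upward closure it suffices that $\mathbf b$ compute one copy of each. This suggests that a single $\mathbf b$ exists, provided the copies are built together, so that their join also stays outside the cones. The word ``arithmetical'' is the doubtful part. To list the relevant structures one would ask whether a given structure computable in $\mathbf a_0$ has a copy of degree $\mathbf a_1$, and isomorphism is not an arithmetical condition: its definition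 quantifies over permutations of $\omega$. The answer is nevertheless yes.

\begin{theorem}\label{thm:answer}
Let $\mathbf a_0,\mathbf a_1$ be incomparable degrees. There is a degree $\mathbf b\le(\mathbf a_0\vee\mathbf a_1)'''$ such that $\mathbf a_0\not\le\mathbf b$, $\mathbf a_1\not\le\mathbf b$, and $\mathbf b\in\mathbf{Sp}(\mathcal A)$ whenever $\mathbf a_0,\mathbf a_1\in\mathbf{Sp}(\mathcal A)$. If $\mathbf a_0,\mathbf a_1$ are arithmetical, so is $\mathbf b$.
\end{theorem}

The proof is naturally about enumerating sets rather than computing them, and it works for countable families. For the rest of the paper, $I=\{0,\dots,N\}$ or $I=\omega$, \emph{at least two of the degrees $\mathbf a_n$ $(n\in I)$ are distinct}, sets $A_n\in\mathbf a_n$ are fixed, and $A=\bigoplus_{n\in I}A_n=\{\langle n,x\rangle:n\in I,\ x\in A_n\}$. A set of numbers or of strings is \emph{shared} if it is c.e.\ in $A_n$ for every $n\in I$.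

\begin{theorem}\label{thm:main}
Let $X_0,X_1,\dots$ be sets none of which is shared, and put $X=\{\langle j,x\rangle:x\in X_j\}$. There is a set $B$, of degree $\mathbf b$, such that
\begin{enumerate}
\item[(1)] $\mathbf b\in\mathbf D$;
\item[(2)] no $X_j$ is c.e.\ in $B$;
\item[(3)] $B\not\le_TA_0$;
\item[(4)] $B\le_TA'''\oplus(A_0\oplus X)'$ if $I$ is finite, and $B\le_TA^{(4)}\oplus(A_0\oplus X)'$ if $I=\omega$.
\end{enumerate}
\end{theorem}

We do not claim that the number of jumps in (4) is optimal.

\begin{proof}[Proof of Theorem~\ref{thm:answer} from Theorem~\ref{thm:main}]
Take $I=\{0,1\}$, and let $X_j$ be $A_0\oplus\overline{A_0}$ for even $j$ and $A_1\oplus\overline{A_1}$ for odd $j$. Since $A_0\not\le_TA_1$, the first set is not c.e.\ in $A_1$; since $A_1\not\le_TA_0$, the second is not c.e.\ in $A_0$. So neither is shared, and Theorem~\ref{thm:main} gives $B$. By (2), $A_i\oplus\overline{A_i}$ is not c.e.\ in $B$, that is, $A_i\not\le_TB$ for $i=0,1$. Since $A_0\oplus X\le_TA$, (4) gives $B\le_TA'''$, and $A$ has degree $\mathbf a_0\vee\mathbf a_1$. If $\mathbf a_0,\mathbf a_1\le\mathbf 0^{(n)}$, then $\mathbf b\le\mathbf 0^{(n+3)}$.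
\end{proof}

The hypothesis on the $X_j$ cannot be weakened: shared sets are the only obstruction.

\begin{theorem}\label{thm:sharp}
\emph{(a)} Let $\mathcal X$ be a countable collection of sets. There is $\mathbf b\in\mathbf D$ in which no $X\in\mathcal X$ is c.e.\ if and only if no $X\in\mathcal X$ is c.e.\ in all the $\mathbf a_n$.

\emph{(b)} Let $\mathbf C$ be a countable set of degrees. There is $\mathbf b\in\mathbf D$ that is above no $\mathbf c\in\mathbf C$ if and only if no $\mathbf c\in\mathbf C$ is below all the $\mathbf a_n$. In particular, for distinct degrees $\mathbf a_0,\mathbf a_1$ and $I=\{0,1\}$, a degree $\mathbf b\in\mathbf D$ with $\mathbf a_0\not\le\mathbf b$ and $\mathbf a_1\not\le\mathbf b$ exists if and only if $\mathbf a_0,\mathbf a_1$ are incomparable.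
\end{theorem}

Finally, the degree $\mathbf b$ of the question is far from unique.

\begin{theorem}\label{thm:many}
Let $\mathbf a_0,\mathbf a_1$ be incomparable arithmetical degrees and $I=\{0,1\}$. There are infinitely many pairwise incomparable arithmetical degrees $\mathbf b_0,\mathbf b_1,\ldots\in\mathbf D$, none above $\mathbf a_0$ or $\mathbf a_1$, such that for all $m\ne n$ and all sets $Z$: $Z$ is c.e.\ in both $\mathbf b_m$ and $\mathbf b_n$ if and only if $Z$ is c.e.\ in both $\mathbf a_0$ and $\mathbf a_1$. Hence $\mathbf c\le\mathbf b_m,\mathbf b_n$ if and only if $\mathbf c\le\mathbf a_0,\mathbf a_1$.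
\end{theorem}

Section~\ref{sec:coding} identifies structures with subsets of $\omega$, and Section~\ref{sec:knight} proves the facts about spectra used above. Section~\ref{sec:one} shows the method on a single structure, Section~\ref{sec:main} proves Theorem~\ref{thm:main}, and Section~\ref{sec:cons} derives Theorems~\ref{thm:sharp} and~\ref{thm:many}.

\section{Structures as subsets of $\omega$}\label{sec:coding}

\subsection*{Computability}
We write $\Phi_e^D$ for the $e$-th partial function computable with oracle $D$, $W_e^D$ for its domain, $D'$ for the jump of $D$ and $D^{(n)}$ for the $n$-th jump. The sets c.e.\ in $D$ are the sets $W_e^D$. A relation is $\Sigma_n(D)$, or $\Pi_n(D)$, if it is defined from a $D$-computable relation by $n$ alternating blocks of number quantifiers beginning with $\exists$, or with $\forall$. We use three textbook facts. The $\Sigma_1(D)$ relations are those c.e.\ in $D$. The oracle $D^{(n)}$ decides every $\Sigma_n(D)$ and every $\Pi_n(D)$ relation, uniformly in an index of its definition. The jump is monotone, so the arithmetical sets are closed under $\le_T$, $\oplus$ and jump.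

A \emph{string} is a finite binary string. The letters $\sigma,\tau,\rho,\theta$ denote finite \emph{injective} sequences of natural numbers. For strings and sequences, $\sqsubseteq$ means ``is an initial segment of'', ${}^\frown$ is concatenation, and $\lambda$ is the empty string or sequence. Sets are identified with their characteristic sequences. For a string $\delta$, $x\in W_r^\delta$ means that the $r$-th oracle computation on $x$ halts with every query less than $|\delta|$ and answered according to $\delta$; this is a c.e.\ relation of $x,r,\delta$. Let $\sigma^+$ be $\sigma$ followed by the least number not in its range. If $\sigma_{s+1}=(\sigma_s')^+$ with $\sigma'_s\sqsupseteq\sigma_s$ for all $s$, then $0,\dots,s$ occur in $\sigma_{s+1}$ by induction on $s$, so $\bigcup_s\sigma_s$ is a permutation of $\omega$.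

\subsection*{One language}
The definition of $\mathbf D$ ranges over all computable languages. We reduce them to one. Let $L^*$ have $k$-ary relation symbols $P^k_j$ for all $k\ge1$, $j\in\omega$. For a structure $\mathcal B$ on $\omega$ in a computable language $L$, define an $L^*$-structure $\mathcal B^*$ on $\omega$ as follows. A $k$-ary relation symbol with code $s$ gives $P^k_s$ its interpretation (if $k=0$, let $P^1_s$ be $\omega$ or $\emptyset$ according to the truth value). The graph of a $k$-ary function symbol with code $s$ is $P^{k+1}_s$, where constants are the case $k=0$. All other $P^k_j$ are empty. The diagram of $\mathcal B$ computes that of $\mathcal B^*$, since $L$ is computable. Conversely, $\mathcal B^*$ evaluates any closed term by searching the graphs from the inside out, and so computes the diagram of $\mathcal B$. A bijection is an isomorphism $\mathcal B\to\mathcal C$ if and only if it is an isomorphism $\mathcal B^*\to\mathcal C^*$, and if $h:\mathcal B^*\to\mathcal M$ is an isomorphism onto an $L^*$-structure on $\omega$, then $\mathcal M=\mathcal C^*$ for the copy $\mathcal C$ obtained by transporting $\mathcal B$ along $h$. Hence $\mathcal B$ and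 $\mathcal B^*$ have the same spectrum and the same automorphisms. From now on all structures are $L^*$-structures on $\omega$.

\subsection*{Coding}
We want the first $l$ bits of a diagram to mention only the elements $0,\dots,l-1$. Fix a computable listing of the triples $(k,j,\bar n)$ with $k\ge1$, $j\in\omega$, $\bar n\in\omega^k$, and let $\#m$ be the first triple in the listing that is not among $\#0,\dots,\#(m-1)$ and whose tuple $\bar n$ has all entries $\le m$. Such a triple exists, since there are infinitely many triples $(1,j,0)$. A triple with $q$ predecessors in the listing and largest entry $r$ is eligible at every $m\ge r$, and only its predecessors can be preferred to it, so it equals $\#m$ for some $m\le r+q$. Thus $\#$ is a computable bijection, and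
\[
\#m=(k,j,\bar n)\ \Longrightarrow\ \text{all entries of $\bar n$ are $\le m$.}
\]
We identify a structure $\mathcal M$ with the set $M=\{m:\#m=(k,j,\bar n),\ \mathcal M\models P^k_j(\bar n)\}$. Every subset of $\omega$ is then a structure, and the degree of the structure is the degree of the set.

For a permutation $f$ of $\omega$ let $M^f$ be the pullback of $M$ along $f$: $P^k_j(\bar n)$ holds in $M^f$ if and only if $P^k_j(f(\bar n))$ holds in $M$. Then $M^f$ is the unique structure for which $f:M^f\to M$ is an isomorphism. So the copies of $M$ are the sets $M^f$; $f$ is an automorphism of $M$ if and only if $M^f=M$; and $(M^h)^g=M^{h\circ g}$.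

A finite injective sequence $\sigma$ of length $l$ determines the first $l$ bits of the pullback. Let $M[\sigma]$ be the string of length $l$ with $M[\sigma](m)=1$ if and only if $\#m=(k,j,\bar n)$ and $P^k_j(\sigma(\bar n))$ holds in $M$; here $\sigma(\bar n)$ is defined because the entries of $\bar n$ are $\le m<l$. The string $M[\sigma]$ is computable from $\sigma$ and $M$, and the definitions give
\begin{equation}\label{eq:basic}
\sigma\sqsubseteq\tau\Rightarrow M[\sigma]\sqsubseteq M[\tau],\qquad M^f\upharpoonright l=M[f\upharpoonright l],\qquad M^f[\theta]=M[f\circ\theta].
\end{equation}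

\section{Upward closure and enumeration}\label{sec:knight}

A forced degree must be the exact degree of a copy, while our construction will only produce a set that computes a copy. Knight's theorem closes this gap. We include a proof.

\begin{theorem}[Knight \cite{Knight}]\label{thm:knight}
\emph{(a)} If $N$ is trivial, all copies of $N$ have the same degree. \emph{(b)} If $N$ is nontrivial and $N\le_TB$, then some copy $N'$ of $N$ has $N'\equiv_TB$.
\end{theorem}

\begin{proof}
(a) Let $F$ witness triviality and let $N^h$ be a copy. Take a permutation $g$ that moves finitely many points and agrees with $h^{-1}$ on $F$. Then $h\circ g$ fixes $F$ pointwise, so $(N^h)^g=N^{h\circ g}=N$. As $g$ and $g^{-1}$ are computable, $N^h\equiv_TN$.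

(b) First, every $\sigma$ \emph{splits}: there are $\tau_0,\tau_1\sqsupseteq\sigma$ of equal length with $N[\tau_0]\ne N[\tau_1]$. Indeed, some permutation $\pi$ fixes the range of $\sigma$ pointwise and has $N^\pi\ne N$. Let $f$ be a permutation extending $\sigma$. Then $N^{\pi\circ f}=(N^\pi)^f\ne N^f$, since pulling back along $f$ is undone by pulling back along $f^{-1}$. By \eqref{eq:basic}, $\tau_0=f\upharpoonright l$ and $\tau_1=(\pi\circ f)\upharpoonright l$ work for large $l$.

We build $g=\bigcup_s\sigma_s\le_TB$ with $\sigma_0=\lambda$ and let $N'=N^g$. If $N$ is a linear order, one codes the bit $B(s)$ by appending two new elements in increasing or in decreasing order. In general we append two blocks $\bar u,\bar v$ of equal length that look different over $\sigma_s$, in an order chosen according to $B(s)$. The difficulty is that the decoder, who sees only $N'$, has to find the length of the blocks. It will take the least length at which two consecutive blocks look different, so this least length must be the same for both orders.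

Let $\sigma=\sigma_s$ have length $l$. For $\rho\sqsupseteq\sigma$ write $\rho[a,b)$ for the block $(\rho(a),\dots,\rho(b-1))$, and let $t(\rho)$ be the least $t\ge1$ with $l+2t\le|\rho|$ and
\[
N[\sigma^\frown\rho[l,l+t)]\ne N[\sigma^\frown\rho[l+t,l+2t)],
\]
if there is one. If $t(\rho)$ is defined, it depends only on $\rho\upharpoonright(l+2t(\rho))$. Some $\rho$ has $t(\rho)$ defined: let $N[\sigma^\frown\bar u]\ne N[\sigma^\frown\bar v]$ with $|\bar u|=|\bar v|$, necessarily $\ge1$, and let $\bar w$ be a block of the same length of distinct numbers not occurring in $\sigma,\bar u,\bar v$. Then $N[\sigma^\frown\bar w]$ differs from one of the two strings, say from $N[\sigma^\frown\bar u]$, and $\rho=\sigma^\frown\bar u^\frown\bar w$ is injective with $t(\rho)\le|\bar u|$.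

To find the least value of $t(\rho)$ over all $\rho$ we would have to answer a universal question about $N$. A descent suffices. Search for any $\rho$ with $t(\rho)$ defined and truncate it to length $l+2t(\rho)$, so that $\rho=\sigma^\frown\bar u^\frown\bar v$ with $|\bar u|=|\bar v|=t(\rho)$. The swap $\rho^{sw}=\sigma^\frown\bar v^\frown\bar u$ has $t(\rho^{sw})\le t(\rho)$. If the inequality is strict, replace $\rho$ by the truncation of $\rho^{sw}$ to length $l+2t(\rho^{sw})$ and repeat. The value of $t$ decreases, so we end with $t(\rho)=t(\rho^{sw})=t$. Of the two sequences $\rho,\rho^{sw}$ let $\sigma'=\sigma^\frown\bar x^\frown\bar y$, $|\bar x|=|\bar y|=t$, be the one for which $N[\sigma^\frown\bar x]$ lexicographically precedes $N[\sigma^\frown\bar y]$ if $s\notin B$, and follows it if $s\in B$. Let $\sigma_{s+1}=(\sigma')^+$.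

Then $g$ is a permutation, $g\le_TB$ because $N\le_TB$, and so $N'\le_TB$. Conversely, suppose $l=|\sigma_s|$ is known. Using $N'$, find the least $t\ge1$ with
\[
N'[(0,\dots,l-1,\,l,\dots,l+t-1)]\ne N'[(0,\dots,l-1,\,l+t,\dots,l+2t-1)].
\]
Since $N'[\theta]=N[g\circ\theta]$, the two sides are $N[\sigma_s{}^\frown g[l,l+t)]$ and $N[\sigma_s{}^\frown g[l+t,l+2t)]$, and as $g$ extends $\sigma'$ the least such $t$ is $t(\sigma')$. The lexicographic comparison gives $B(s)$, and $|\sigma_{s+1}|=l+2t+1$. By recursion on $s$, $B\le_TN'$.
\end{proof}

Next we code an enumeration into an isomorphism type. Say that an element has \emph{color} $c$ if it satisfies $P^1_c$. For $Z\subseteq\omega$ let $\mathcal U_Z$ be the structure, unique up to isomorphism, in which every element has at most one color, the colors that occur are $0$ and the numbers $z+1$ with $z\in Z$, each of them is the color of infinitely many elements, infinitely many elements have no color, and all $P^k_j$ with $k\ge2$ are empty.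

\begin{lemma}\label{lem:UZ}
$\mathbf{Sp}(\mathcal U_Z)=\{\mathbf d: Z\text{ is c.e.\ in }\mathbf d\}$.
\end{lemma}

\begin{proof}
Every copy enumerates $Z$, since $z\in Z$ if and only if some element has color $z+1$. Conversely, let $Z$ be c.e.\ in $D$, say $Z=\bigcup_sZ_s$ with finite sets $Z_0\subseteq Z_1\subseteq\cdots$ computed by $D$. Give the element $\langle c,s\rangle$ the color $c$ if $c=0$ and $s$ is even, or if $c\ge1$ and $c-1\in Z_s$; otherwise leave it uncolored. This is a copy of $\mathcal U_Z$ computable in $D$. It is nontrivial: outside any finite set there are an element of color $0$ and an uncolored element, and exchanging them is not an automorphism. (Color $0$ is there to make this true when $Z=\emptyset$.) By Theorem~\ref{thm:knight}(b), $\deg_T(D)\in\mathbf{Sp}(\mathcal U_Z)$.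
\end{proof}

\begin{remark}
The infinite language is not needed here. The same proof applies to the graph whose components are isolated points, triangles, and cycles of length $z+4$ for $z\in Z$, each occurring infinitely often: $z\in Z$ if and only if there is a cycle of length $z+4$, and exchanging an isolated point with a vertex of a triangle is not an automorphism.
\end{remark}

\begin{corollary}\label{cor:shared}
Every shared set is c.e.\ in every $\mathbf b\in\mathbf D$.
\end{corollary}

\begin{proof}
If $Z$ is shared, then all $\mathbf a_n$ lie in $\mathbf{Sp}(\mathcal U_Z)$, so $\mathbf D\subseteq\mathbf{Sp}(\mathcal U_Z)$.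
\end{proof}

\section{One structure: what a generic copy can enumerate}\label{sec:one}

Suppose we build a copy $M^f$ by finite extensions and have so far committed to $\sigma\sqsubseteq f$. A computation from $M^f$ reads a finite initial segment of it, so what matters is the set of initial segments that are still possible:
\[
E_M(\sigma)=\{M[\tau]:\tau\sqsupseteq\sigma\}.
\]
This is existential information about the tuple $\sigma$ in $M$: which finite pieces of diagram are realized over it.

\begin{lemma}\label{lem:E}
\emph{(a)} $E_M(\sigma)$ is c.e.\ in $M$, uniformly in $\sigma$. \emph{(b)} If $g:M\to N$ is an isomorphism, then $E_M(\sigma)=E_N(g\circ\sigma)$. \emph{(c)} If $\tau\sqsupseteq\sigma$, then $M[\tau]\in E_M(\tau)\subseteq E_M(\sigma)$. \emph{(d)} Every $\delta\in E_M(\sigma)$ has a proper extension in $E_M(\sigma)$.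
\end{lemma}

\begin{proof}
For (a), list all $\tau\sqsupseteq\sigma$ and compute $M[\tau]$. For (b), $M=N^g$, so $M[\tau]=N[g\circ\tau]$ by \eqref{eq:basic}, and $g\circ\tau$ runs through all extensions of $g\circ\sigma$ as $\tau$ runs through the extensions of $\sigma$. Part (c) is the definition. For (d), $M[\tau^+]$ properly extends $M[\tau]$.
\end{proof}

Call $M$ \emph{good} if $E_M(\sigma)$ is shared for every $\sigma$. The next lemma isolates the consequence of having copies in all the degrees $\mathbf a_n$ that replaces isomorphism in the construction.

\begin{lemma}\label{lem:good}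
If $\mathbf a_n\in\mathbf{Sp}(M)$ for all $n\in I$, then $M$ is good.
\end{lemma}

\begin{proof}
Let $g_n:M\to N_n$ be an isomorphism with $N_n\equiv_TA_n$. By Lemma~\ref{lem:E}(a),(b), $E_M(\sigma)=E_{N_n}(g_n\circ\sigma)$ is c.e.\ in $A_n$. The isomorphism $g_n$ may be complicated, but only the finite sequence $g_n\circ\sigma$ is used.
\end{proof}

\begin{example}\label{ex:E}
Let $M$ be a copy of $\mathcal U_Z$. A string $\delta$ lies in $E_M(\lambda)$ if and only if every $m$ with $\delta(m)=1$ has the form $\#m=(1,c,n)$ with $c=0$ or $c-1\in Z$, and no $n$ receives two colors in this way. The condition is necessary by the definition of $\mathcal U_Z$. If it holds, choose distinct elements $\tau(n)$, $n<|\delta|$, with $\tau(n)$ of the color that $\delta$ assigns to $n$, and uncolored if $\delta$ assigns none; then $M[\tau]=\delta$. So $E_M(\lambda)$ and $Z$ can be enumerated from each other.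
\end{example}

\begin{proposition}\label{prop:one}
Let $M$ be good and let $X_0,X_1,\dots$ be sets none of which is shared. Then $M$ has a copy in which no $X_j$ is c.e.
\end{proposition}

\begin{proof}
We build $f=\bigcup_s\sigma_s$ with $\sigma_0=\lambda$. At stage $s=\langle j,r\rangle$ we ensure $W_r^{M^f}\ne X_j$. Consider everything that program $r$ could still be made to enumerate:
\[
Y=\{x:\ x\in W_r^\delta\text{ for some }\delta\in E_M(\sigma_s)\}.
\]
The set $Y$ is shared, because it is defined existentially from the shared set $E_M(\sigma_s)$. If there is $x\in Y\setminus X_j$, choose $\sigma'\sqsupseteq\sigma_s$ with $x\in W_r^{M[\sigma']}$ and let $\sigma_{s+1}=(\sigma')^+$. Then $M[\sigma']\sqsubseteq M^f$, so $W_r^{M^f}$ contains $x\notin X_j$. Otherwise $Y\subseteq X_j$; let $\sigma_{s+1}=\sigma_s^+$. Now $Y\ne X_j$, because $Y$ is shared and $X_j$ is not. Every initial segment of $M^f$ of length $\ge|\sigma_s|$ lies in $E_M(\sigma_s)$, so $W_r^{M^f}\subseteq Y\subsetneq X_j$.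
\end{proof}

Both cases can be seen by hand when $M$ is a copy of $\mathcal U_Z$ and $Z$ is shared. Let program $r$ enumerate $x$ when the oracle says that the element $x$ has color $0$. Then $Y$ contains every $x\ge|\sigma_s|$, since we may still choose $f(x)$ of color $0$. A set that is not shared is not cofinite, so some such $x$ is outside $X_j$, and we win by acting. Let program $r$ instead enumerate $z$ when it finds an element of color $z+1$. Then $Y=Z$ whatever $\sigma_s$ is. If $Z\subseteq X_j$, there is nothing to do: the program enumerates a shared set and therefore misses a member of $X_j$. We do not need to know which member.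

With $X_j$ as in the proof of Theorem~\ref{thm:answer}, Lemma~\ref{lem:good} and Proposition~\ref{prop:one} show that a spectrum containing two incomparable degrees contains a degree above neither. In particular, the union of the two cones is not a spectrum.

\section{All structures at once}\label{sec:main}

We now prove Theorem~\ref{thm:main}. Let $M_e=\Phi_e^{A_0}$ if this function is total and $\{0,1\}$-valued, and $M_e=\emptyset$ otherwise. The list $(M_e)$ consists of all sets computable in $A_0$, so every structure with $\mathbf a_0$ in its spectrum has a copy on the list. We build $B$ by columns $B^{[i]}=\{n:\langle i,n\rangle\in B\}$ and try to make $B^{[i]}$, after a finite prefix, a copy of $M_i$. Three new issues arise.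

\emph{A computation reads many columns.} The set $Y$ must account for the possible futures of all columns together. At each stage only finitely many columns are restricted, and a set defined existentially from finitely many shared sets is shared. A computation may also fix finitely many bits of a column that has not been started; these bits become the prefix.

\emph{We cannot tell which $M_i$ have copies in all the $\mathbf a_n$.} The argument of Proposition~\ref{prop:one} at a given stage uses only that the current set $E_{M_i}(\sigma)$ is shared. We test exactly this, each time $\sigma$ is extended, and give up on the column at the first failure. By Lemma~\ref{lem:good} the columns we need never fail.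

\emph{An abandoned column is not free.} Earlier stages may have won passively, through an inclusion $W_r^B\subseteq Y$ that holds only if the column keeps passing through strings counted in $Y$. So an abandoned column must forever follow the last shared set assigned to it. It no longer tracks a permutation, and it need not end as a copy of anything.

\subsection*{Conditions}
For a sequence $\beta=(\beta_i)_{i\in\omega}$ of strings, almost all empty, $x\in W_r^\beta$ means that the $r$-th oracle computation on $x$ halts with every query $\langle i,n\rangle$ satisfying $n<|\beta_i|$ and answered by $\beta_i(n)$. This is a c.e.\ relation of $x,r,\beta$.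

A \emph{condition} is a sequence $p=(\beta_i,T_i)_{i\in\omega}$ such that each $T_i$ is a shared set of strings in which every element has a proper extension, $\beta_i\in T_i$, and for almost all $i$ we have $\beta_i=\lambda$ and $T_i=2^{<\omega}$. The string $\beta_i$ is the part of column $i$ decided so far, and $T_i$ is the set of permitted later values. A sequence $\beta'$ of strings, almost all empty, is \emph{permitted by $p$} if $\beta_i\sqsubseteq\beta_i'\in T_i$ for all $i$. A condition $q$ \emph{extends} $p$ if $\beta_i^q\sqsupseteq\beta_i^p$ and $T_i^q\subseteq T_i^p$ for all $i$. Let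
\[
Y_{p,r}=\{x:\ x\in W_r^{\beta'}\text{ for some $\beta'$ permitted by }p\}.
\]

\begin{lemma}\label{lem:Y}
\emph{(a)} $Y_{p,r}$ is shared. \emph{(b)} If $q$ extends $p$, then $W_r^{\beta^q}\subseteq Y_{p,r}$.
\end{lemma}

\begin{proof}
(a) Choose $k$ with $\beta_i=\lambda$ and $T_i=2^{<\omega}$ for $i\ge k$. Then $\beta'$ is permitted if and only if $\beta_i\sqsubseteq\beta'_i\in T_i$ for $i<k$. For each $n\in I$ the sets $T_0,\dots,T_{k-1}$ are c.e.\ in $A_n$, so $Y_{p,r}$ is $\Sigma_1(A_n)$. (b) We have $\beta_i^p\sqsubseteq\beta_i^q\in T_i^q\subseteq T_i^p$, so $\beta^q$ is permitted by $p$.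
\end{proof}

\subsection*{Construction}
We define conditions $p_0,p_1,\dots$, each extending the one before. In $p_s=(\beta_i,T_i)_{i\in\omega}$ the columns $i\ge s$ have $T_i=2^{<\omega}$, and each column $i<s$ is \emph{active} or \emph{dropped}. An active column $i$ carries a string $\alpha_i$, which never changes, and a sequence $\sigma_i$ such that
\begin{equation}\label{eq:active}
\beta_i=\alpha_i{}^\frown M_i[\sigma_i],\qquad T_i=\{\alpha_i{}^\frown\delta:\delta\in E_{M_i}(\sigma_i)\}.
\end{equation}
Let $p_0$ have all $\beta_i=\lambda$. Given $p_s$ with $s=\langle j,r\rangle$, define $p_{s+1}$ in three steps.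

\emph{Step 1: the requirement.} If $Y_{p_s,r}\not\subseteq X_j$, choose $x\in Y_{p_s,r}\setminus X_j$ and $\beta'$ permitted by $p_s$ with $x\in W_r^{\beta'}$. Otherwise let $\beta'=(\beta_i)_{i\in\omega}$.

\emph{Step 2: the columns $i<s$.} Let $i$ be active. Since $\beta_i'\in T_i$, there is $\sigma'\sqsupseteq\sigma_i$ with $\beta'_i=\alpha_i{}^\frown M_i[\sigma']$; choose one and put $\sigma''=(\sigma')^+$. The new $\beta_i$ is $\alpha_i{}^\frown M_i[\sigma'']$. If $E_{M_i}(\sigma'')$ is shared, then $i$ stays active, the new $\sigma_i$ is $\sigma''$, and the new $T_i$ is given by \eqref{eq:active}. Otherwise $i$ is dropped forever and $T_i$ is unchanged. If $i$ was already dropped, the new $\beta_i$ is a proper extension of $\beta'_i$ in $T_i$, and $T_i$ is unchanged.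

\emph{Step 3: the columns $i\ge s$.} Let $c=1$ if $\Phi_s^{A_0}(\langle s,|\beta'_s|\rangle)$ converges to $0$, and $c=0$ otherwise. Put $\alpha_s=\beta_s'{}^\frown c$; this is the new $\beta_s$. If $E_{M_s}(\lambda)$ is shared, then $s$ is active with $\sigma_s=\lambda$ and $T_s$ given by \eqref{eq:active}. Otherwise $s$ is dropped and $T_s$ remains $2^{<\omega}$. For $i>s$ the new $\beta_i$ is $\beta'_i$, and $T_i$ remains $2^{<\omega}$.

Then $p_{s+1}$ is a condition extending $p_s$. Indeed, each new $T_i$ is an old one or has the form \eqref{eq:active} with $E_{M_i}(\sigma_i)$ shared, so it is shared, and its elements have proper extensions by Lemma~\ref{lem:E}(d). By Lemma~\ref{lem:E}(c), for a column active at the start of Step~2 the string $M_i[\sigma'']$ lies in $E_{M_i}(\sigma'')\subseteq E_{M_i}(\sigma_i)$, so the new $\beta_i$ lies in the new $T_i$ in both cases, and the new $T_i$ is contained in the old one. Finally, the new $\beta_i$ extends $\beta'_i$ for every $i$, properly if $i\le s$.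

The last property shows that $|\beta_i^{p_s}|\to\infty$ for each $i$, so there is a unique set $B$ with $B^{[i]}=\bigcup_s\beta_i^{p_s}$. A halting computation from $B$ makes finitely many queries, so Lemma~\ref{lem:Y}(b) gives, for all $s$ and $r$,
\begin{equation}\label{eq:star}
W_r^B=\bigcup_{t\ge s}W_r^{\beta^{p_t}}\subseteq Y_{p_s,r}.
\end{equation}

\subsection*{Verification of (1), (2), (3)}
\emph{Property (2).} Let $s=\langle j,r\rangle$. If $Y_{p_s,r}\not\subseteq X_j$, the number $x\notin X_j$ chosen in Step~1 lies in $W_r^{\beta'}$, and $\beta'_i\sqsubseteq\beta_i^{p_{s+1}}\sqsubseteq B^{[i]}$ for all $i$; so $x\in W_r^B$. If $Y_{p_s,r}\subseteq X_j$, the inclusion is proper, because $Y_{p_s,r}$ is shared by Lemma~\ref{lem:Y}(a) and $X_j$ is not; this is the only use of the hypothesis on $X_j$. By \eqref{eq:star}, $W_r^B\subseteq Y_{p_s,r}\subsetneq X_j$. In both cases $W_r^B\ne X_j$.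

\emph{Property (3).} At stage $s$ we made $B(\langle s,|\beta'_s|\rangle)=c$, and $\Phi_s^{A_0}$ does not take the value $c$ at this argument. So $B\ne\Phi_s^{A_0}$ for every $s$.

\emph{Property (1).} Let $\mathbf a_n\in\mathbf{Sp}(\mathcal A)$ for all $n\in I$. A copy of $\mathcal A$ of degree $\mathbf a_0$ is computable in $A_0$, so it is $M_e$ for some $e$. By Lemma~\ref{lem:good}, $M_e$ is good, so column $e$ passes every test and is active at all stages $s>e$. The values of $\sigma_e$ increase to a permutation $f$ of $\omega$, and by \eqref{eq:active} and \eqref{eq:basic} the sequence $B^{[e]}$ is $\alpha_e$ followed by $M_e^f$. Thus $M_e^f$ is a copy of $\mathcal A$ computable in $B$. Since $\mathbf{Sp}(\mathcal A)$ contains two distinct degrees, $M_e^f$ is nontrivial by Theorem~\ref{thm:knight}(a), and Theorem~\ref{thm:knight}(b) gives $\mathbf b\in\mathbf{Sp}(\mathcal A)$. This is the only place where two distinct degrees are needed. Without them $\mathbf D=\{\mathbf a_0\}$, and (1) and (3) are incompatible.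

\subsection*{Counting jumps: property (4)}
Let $H=A'''$ if $I$ is finite and $H=A^{(4)}$ if $I=\omega$. We show that $H\oplus(A_0\oplus X)'$ carries out the construction when every choice is the first one found by a search. Note that $A_0''\le_TH$.
\begin{itemize}
\item ``$\Phi_e^{A_0}$ is total and $\{0,1\}$-valued'' is $\Pi_2(A_0)$. So $A_0''$ finds, given $e$, an index for computing $M_e$ from $A_0$: either $e$ or an index of the zero function.
\item From these indices and the finite data $\alpha_i,\sigma_i$ we compute indices of all $T_i$ as sets c.e.\ in $A_0$; for a dropped column we keep the last index. Hence we have a $\Sigma_1(A_0)$ index of $Y_{p_s,r}$. The statement $Y_{p_s,r}\not\subseteq X_j$ reads $\exists x\,[x\in Y_{p_s,r}\wedge\langle j,x\rangle\notin X]$, which is $\Sigma_1(A_0\oplus X)$. The oracle $(A_0\oplus X)'$ decides it, and if it holds, $A_0\oplus X$ finds $x$ and $\beta'$.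
\item The sequence $\sigma'$ and the proper extensions in Step~2 are found by $A_0$-computable searches, and the bit $c$ is computed by $A_0'$.
\item ``$E_{M_i}(\sigma)$ is c.e.\ in $A_n$'' reads
\[
\exists v\,\forall y\,\bigl[(y\notin E_{M_i}(\sigma)\vee y\in W_v^{A_n})\wedge(y\in E_{M_i}(\sigma)\vee y\notin W_v^{A_n})\bigr].
\]
Each disjunct is $\Sigma_1(A)$ or $\Pi_1(A)$, so the part beginning with $\forall y$ is $\Pi_2(A)$ and the whole is $\Sigma_3(A)$, uniformly in $n$, $\sigma$ and the index of $M_i$. If $I$ is finite, ``$E_{M_i}(\sigma)$ is shared'' is a finite conjunction of such statements, and $A'''$ decides it. If $I=\omega$, it is $\Pi_4(A)$, and $A^{(4)}$ decides it.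
\end{itemize}
So the sequence $(\beta^{p_s})_s$, and with it $B$, is computable in $H\oplus(A_0\oplus X)'$. This completes the proof of Theorem~\ref{thm:main}. \qed

\begin{remark}
One could instead ask at stage $s$ whether $M_s$ is good, and never drop a column later. Goodness adds the quantifier $\forall\sigma$ and is $\Pi_4(A)$. This variant answers the question as well, with $A^{(4)}$ in place of $A'''$. Testing one $\sigma$ at a time is what saves a jump when $I$ is finite.
\end{remark}

\section{Sharpness, and many forced degrees}\label{sec:cons}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]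
(a) If some $X\in\mathcal X$ is c.e.\ in all the $\mathbf a_n$, that is, shared, then it is c.e.\ in every $\mathbf b\in\mathbf D$ by Corollary~\ref{cor:shared}. Suppose no member of $\mathcal X$ is shared. If $\mathcal X=\emptyset$, take $\mathbf b=\mathbf a_0$. Otherwise list $\mathcal X$ as $X_0,X_1,\dots$, with repetitions if necessary, and apply Theorem~\ref{thm:main}.

(b) Choose a set $C\in\mathbf c$ for each $\mathbf c\in\mathbf C$ and apply (a) to the collection of the sets $C\oplus\overline C$; such a set is c.e.\ in $\mathbf d$ if and only if $\mathbf c\le\mathbf d$. For the last statement take $\mathbf C=\{\mathbf a_0,\mathbf a_1\}$: neither degree is below both exactly when $\mathbf a_0\not\le\mathbf a_1$ and $\mathbf a_1\not\le\mathbf a_0$.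
\end{proof}

For Theorem~\ref{thm:many} we iterate Theorem~\ref{thm:main}. Each new degree must enumerate the shared sets, and we forbid it every other set that an earlier degree enumerates.

\begin{proof}[Proof of Theorem~\ref{thm:many}]
We define arithmetical sets $B_0,B_1,\dots$ by recursion. Given $B_m$ for $m<n$, let $X_0=A_0\oplus\overline{A_0}$, $X_1=A_1\oplus\overline{A_1}$, and
\[
X_{2+\langle m,v\rangle}=\begin{cases}W_v^{B_m}&\text{if $m<n$ and $W_v^{B_m}$ is not shared,}\\ A_0\oplus\overline{A_0}&\text{otherwise.}\end{cases}
\]
None of these sets is shared, because $\mathbf a_0,\mathbf a_1$ are incomparable. Let $B_n$ be given by Theorem~\ref{thm:main} and let $\mathbf b_n=\deg_T(B_n)$. Put $G=A\oplus B_0\oplus\dots\oplus B_{n-1}$, an arithmetical set. The statement ``$W_v^{B_m}$ is shared'' is $\Sigma_3(G)$, by the quantifier count of Section~\ref{sec:main} with $W_v^{B_m}$ in place of $E_{M_i}(\sigma)$. Hence $X=\{\langle j,x\rangle:x\in X_j\}\le_TG'''$, and (4) gives $B_n\le_TG^{(4)}$, so $B_n$ is arithmetical. By (1), $\mathbf b_n\in\mathbf D$, and by (2) applied to $X_0$ and $X_1$, $\mathbf b_n$ is above neither $\mathbf a_0$ nor $\mathbf a_1$.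

Let $m<n$ and let $Z$ be c.e.\ in both $B_m$ and $B_n$, say $Z=W_v^{B_m}$. If $Z$ were not shared, it would be the set $X_{2+\langle m,v\rangle}$ used to define $B_n$ and so would not be c.e.\ in $B_n$. Hence $Z$ is shared. Conversely, a shared set is c.e.\ in every $\mathbf b_n$ by Corollary~\ref{cor:shared}. Taking $Z=C\oplus\overline C$ with $C\in\mathbf c$ gives $\mathbf c\le\mathbf b_m,\mathbf b_n$ if and only if $\mathbf c\le\mathbf a_0,\mathbf a_1$, for $m\neq n$.

Finally, suppose $\mathbf b_m\le\mathbf b_n$ with $m\ne n$. Then $\mathbf b_m$ is below both $\mathbf b_m$ and $\mathbf b_n$, hence $\mathbf b_m\le\mathbf a_0$, contrary to (3). So the degrees $\mathbf b_n$ are pairwise incomparable.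
\end{proof}

\begin{thebibliography}{9}

\bibitem{CLS}
S.~Barry Cooper, Benedikt L\"owe, Andrea Sorbi (Eds.), doi:10.1007/978-3-540-73001-9,
\texttt{https://springerlink.bibliotecabuap.elogim.com/}\allowbreak\texttt{content/pdf/10.1007/978-3-540-73001-9.pdf}.

\bibitem{Knight}
Knight, \emph{Degrees coded in jumps of orderings}, J. Symb. Logic 51 (1986).

\end{thebibliography}
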